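\title{Littlewood polynomials with many zeros at $1$}

\begin{abstract}
A Littlewood polynomial is a polynomial all of whose coefficients are $\pm1$. Let $M(n)$ be the largest multiplicity of the zero at $1$ among Littlewood polynomials of degree $n$. We show that $M(n)$ is not $O(\log n)$, and that $\limsup_{n\to\infty} M(n)\log\log n/\log^2 n=1$. The main tool is an existence theorem proved by Fourier analysis: for a suitable integer polynomial $G$, a residue class modulo $G$ that passes a parity test and a size test contains a Littlewood polynomial with $N$ coefficients, as soon as $N$ exceeds $\|G\|_2^2$ by a factor polynomial in $\deg G$ and $\log N$. It is applied to products of factors $1-x^d$ that vanish to high order at $1$ and have small norm.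
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{Littlewood polynomial} of degree $n$ is a polynomial $p(x)=\sum_{j=0}^{n}a_jx^j$ with every $a_j\in\{-1,+1\}$, and $\mathcal L_n$ denotes the set of these polynomials. We say that $p$ has $m$ \emph{zeros at $1$} if $(x-1)^m$ divides $p$, and we let $M(n)$ be the largest $m$ for which some $p\in\mathcal L_n$ has $m$ zeros at $1$. Throughout, $N=n+1$ is the number of coefficients and $\log$ is the natural logarithm.

The coefficient of $(x-1)^k$ in $p$ is $\sum_j a_j\binom jk$. The polynomials $\binom jk$ and $j^k$ with $k<m$ span the same space, so $p$ has $m$ zeros at $1$ exactly when $\sum_ja_jj^k=0$ for $0\le k<m$. Thus $M(n)$ measures how evenly $\{0,1,\dots,n\}$ can be cut into two parts: it is the largest $m$ for which the two parts can have equal $k$th power sums for all $k<m$. For example, $\{0,3,5,6\}$ and $\{1,2,4,7\}$ have the same size, the same sum $14$ and the same sum of squares $70$, so $M(7)\ge3$. This is the case $m=3$ of the product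
\begin{equation}\label{eq:binary}
(1-x)(1-x^2)(1-x^4)\cdots(1-x^{2^{m-1}}),
\end{equation}
in which every exponent $0,1,\dots,2^m-1$ occurs once, by uniqueness of binary expansions, and with coefficient $\pm1$.

Two bounds frame the question. Boyd proved that there is an absolute constant $c_1$ with $M(n)\le c_1\log^2n/\log\log n$ for all $n\ge3$. In the other direction, there is an absolute constant $c_2>0$ with $M(n)\ge c_2\log n$ for infinitely many $n$; the product \eqref{eq:binary} gives $M(n)\ge\log(n+1)/\log2$ for $n=2^m-1$. The following problem is posed in \cite{oldproblems}.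

\begin{quote}
\emph{Prove or disprove that there is an absolute constant $c$ such that, for every $n\ge2$, every polynomial $p\in\mathcal L_n$ has at most $c\log n$ zeros at $1$.}
\end{quote}

Counting alone does not explain why $M(n)$ is so small. The $2^N$ polynomials of degree $<N$ with coefficients in $\{0,1\}$ have at most $\prod_{k<m}(N^{k+1}+1)\le(2N)^{m^2}$ possible vectors $\bigl(\sum_ja_j\binom jk\bigr)_{k<m}$. If $m^2\log(2N)<N\log2$, two of them share a vector, and their difference is a nonzero polynomial with coefficients in $\{-1,0,1\}$ and $m$ zeros at $1$. What holds Littlewood polynomials down is arithmetic: all of them agree modulo $2$. Section~\ref{sec:upper} turns this into the bound $M(N-1)\le (q-1)\log N/\log q$ for any prime $q\nmid N$. This is $O(\log n)$ whenever $N$ misses a small prime; for $N$ a power of $2$ it confines $M(N-1)$ between $\log N/\log2$ and $2\log N/\log3$. The bound is weaker only for those $N$ that are divisible by all primes up to a growing limit, and nothing in \eqref{eq:binary} suggests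 how to exploit such $N$. One is therefore inclined to guess that $c$ exists. It does not.

\begin{theorem}\label{thm:A}
There is a sequence $n_k\to\infty$ with
\[
M(n_k)\ \ge\ \Bigl(\frac12+o(1)\Bigr)\Bigl(\frac{\log n_k}{\log\log n_k}\Bigr)^2 .
\]
In particular $\limsup_{n\to\infty}M(n)/\log n=\infty$, so no constant $c$ as in the problem exists.
\end{theorem}

\begin{theorem}\label{thm:B}
\[
\limsup_{n\to\infty}\ \frac{M(n)\,\log\log n}{\log^2n}=1 .
\]
\end{theorem}

Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}, but the latter has a much shorter proof, and it already settles the problem.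

Neither theorem is proved by writing down a Littlewood polynomial. We write down an auxiliary integer polynomial $G$, highly divisible by $x-1$ and of small $\ell^2$ norm, and show that random signs produce a polynomial in a prescribed residue class modulo $G$ with positive probability. This existence statement, Proposition~\ref{prop:main}, is formulated in Section~\ref{sec:statement} and proved in Section~\ref{sec:proof} by expressing the probability as an integral over a torus. Theorem~\ref{thm:A} follows in Section~\ref{sec:vandermonde} by taking for $G$ a Vandermonde determinant and the residue class $0$. The lower bound in Theorem~\ref{thm:B} needs a better $G$ and a nonzero residue class (Section~\ref{sec:sharp}).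

\medskip
\noindent\textbf{Notation.} We write $e(t)=\exp(2\pi\mathrm it)$, and $\|t\|$ is the distance from $t$ to $\mathbb Z$; recall $|\sin\pi t|\ge2\|t\|$, so that $|1-e(t)|\ge4\|t\|$. For $d\ge1$ put $U_d=1+x+\dots+x^{d-1}$, so $1-x^d=(1-x)U_d$; for a prime $q$, $U_q=\Phi_q$ is the $q$th cyclotomic polynomial, which is irreducible over $\mathbb Q$. For $G=\sum_iG_ix^i$, $\|G\|_1$ and $\|G\|_2$ are the $\ell^1$ and $\ell^2$ norms of the coefficient vector. By Parseval's identity $\|G\|_2^2=\int_0^1|G(e(\alpha))|^2\,d\alpha$, so $\|G\|_2\le\max_{|z|=1}|G(z)|$. Polynomials act on sequences $s=(s_j)_{j\ge0}$ with $x$ as the left shift: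
\[
(u\cdot s)_j=\sum_iu_is_{j+i},\qquad (uv)\cdot s=u\cdot(v\cdot s).
\]
Finally, $\vartheta(y)=\sum_{\ell\le y}\log\ell$ (sum over primes) and $\psi(y)=\log\operatorname{lcm}(1,\dots,\lfloor y\rfloor)$. Chebyshev's bound says $\psi(y)=O(y)$, and the prime number theorem says $\vartheta(y)\sim\psi(y)\sim y$.

\section{Upper bounds from parity}\label{sec:upper}

Every $p\in\mathcal L_{N-1}$ satisfies $p\equiv U_N\pmod2$. A first consequence concerns the power of $2$ in $N$. Write $N=2^sL$ with $L$ odd. In $\mathbb F_2[x]$ squaring is additive, so $(1-x)U_N=(1-x^L)^{2^s}=(1-x)^{2^s}U_L^{2^s}$, and $U_L(1)=L$ is odd. Hence $1$ is a root of $U_N$ modulo $2$ of multiplicity exactly $2^s-1$, and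
\begin{equation}\label{eq:twoadic}
M(2^sL-1)\le2^s-1\qquad(L\text{ odd}).
\end{equation}
In particular $M(n)=0$ for even $n$, which is why Theorem~\ref{thm:B} is a statement about the upper limit.

The second consequence is Boyd's argument. Parity prevents $p$ from vanishing at certain roots of unity, while divisibility by $(x-1)^m$ makes its values there highly divisible algebraic integers.

\begin{proposition}\label{prop:boyd}
Let $N\ge2$ and let $q$ be a prime with $q\nmid N$. Then
\begin{equation}\label{eq:boyd}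
M(N-1)\le\frac{(q-1)\log N}{\log q}.
\end{equation}
If $q$ is odd, no $p\in\mathcal L_{N-1}$ is divisible by $\Phi_q$.
\end{proposition}

\begin{proof}
For $q=2$ the left side of \eqref{eq:boyd} is $0$ by \eqref{eq:twoadic}. Let $q$ be odd and $p\in\mathcal L_{N-1}$. Suppose $\Phi_q\mid p$. Since $\Phi_q$ is monic, the divisibility holds in $\mathbb Z[x]$, and reducing modulo $2$ gives $\Phi_q\mid U_N$ in $\mathbb F_2[x]$. A root $\omega$ of $\Phi_q$ in $\overline{\mathbb F}_2$ then satisfies $\omega^q=\omega^N=1$, so $\omega=1$ because $q$ and $N$ are coprime. But $\Phi_q(1)=q$ is odd, a contradiction.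

Let $\zeta=e(1/q)$, and for $u\in\mathbb Z[x]$ let $\mathcal N(u)=\prod_{a=1}^{q-1}u(\zeta^a)$, the norm of $u(\zeta)$ from $\mathbb Q(\zeta)$. It is an integer, it is multiplicative in $u$, and $\mathcal N(1-x)=\Phi_q(1)=q$. As $\Phi_q$ is irreducible and does not divide $p$, we have $\mathcal N(p)\ne0$. If $p=(1-x)^mp_1$ with $p_1\in\mathbb Z[x]$, then $q^m$ divides $\mathcal N(p)$, while $|\mathcal N(p)|\le N^{q-1}$. Hence $q^m\le N^{q-1}$.
\end{proof}

The function $(y-1)/\log y$ is increasing for $y>1$, since its derivative has the sign of $\log y-1+1/y\ge0$. So the least prime $q\nmid N$ gives the best bound. If this prime is at most $C$, then $M(n)\le\frac{C-1}{\log C}\log(n+1)$. Consequently, along any infinite set of $n$ on which $M(n)/\log n\to\infty$, the least prime not dividing $n+1$ must tend to infinity; this dictates the shape of the lengths $N$ used below. On the other hand, that prime cannot be much larger than $\log N$.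

\begin{corollary}\label{cor:upper}
$\displaystyle\limsup_{n\to\infty}M(n)\log\log n/\log^2n\le1$.
\end{corollary}

\begin{proof}
Fix $\delta>0$ and choose $y_0$ with $\vartheta(y)\ge y/(1+\delta)$ for $y\ge y_0$. Let $q$ be the least prime not dividing $N$. The product of the primes below $q$ divides $N$, so $\vartheta(q-1)\le\log N$ and $q-1\le\max\{y_0,(1+\delta)\log N\}$. For large $N$ the maximum is the second term, and \eqref{eq:boyd} with the monotonicity of $(y-1)/\log y$ gives
\[
M(N-1)\le\frac{(1+\delta)\log^2N}{\log\bigl(1+(1+\delta)\log N\bigr)}\le(1+\delta)\frac{\log^2N}{\log\log N}.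
\]
Since $\log N\sim\log n$ and $\delta$ is arbitrary, the claim follows.
\end{proof}

\section{Littlewood polynomials in a prescribed residue class}\label{sec:statement}

Call $G\in\mathbb Z[x]$ \emph{admissible} if it has degree at least $1$, leading and constant coefficients $\pm1$, all its roots on the unit circle, and
\[
G(x)\mid G(x^d)\ \text{ in }\mathbb Z[x]\quad\text{for all }d\ge1 .
\]
Every nonempty product of factors $1-x^a$ is admissible, because $1-x^a$ divides $1-x^{ad}$; these are the only examples we use.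

Fix $r\in\mathbb Z[x]$ and ask for $p\in\mathcal L_{N-1}$ with $p\equiv r\pmod G$. Two conditions are necessary. Since $p\equiv U_N\pmod2$, we need $r-U_N\in2\mathbb Z[x]+G\,\mathbb Z[x]$. And the class of $r$ in $\mathbb R[x]/(G)$ must contain a polynomial $\sum_{j<N}b_jx^j$ with all $|b_j|\le1$, namely $p$ itself. For large $N$ these conditions are also sufficient, if the second holds with room to spare.

\begin{proposition}\label{prop:main}
Let $G$ be admissible of degree $D$, let $H=\|G\|_2$, and let $N\ge3$ satisfy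
\begin{equation}\label{eq:size}
N\ \ge\ 2\cdot10^6\,D^9H^2(\log N)^3 .
\end{equation}
Let $r\in\mathbb Z[x]$, and assume:
\begin{itemize}
\item[(P)] \emph{(parity)} $r-U_N\in2\mathbb Z[x]+G\,\mathbb Z[x]$;
\item[(R)] \emph{(real profile)} there are $b_0,\dots,b_{N-1}\in[-\frac12,\frac12]$ with $\sum_{j<N}b_jx^j\equiv r\pmod G$ in $\mathbb R[x]$.
\end{itemize}
Then there is $p\in\mathcal L_{N-1}$ with $p\equiv r\pmod G$ in $\mathbb Z[x]$.
\end{proposition}

In our applications $D$ is a power of $\log N$, so the essential content of \eqref{eq:size} is that $N$ be somewhat larger than $H^2$. For $r=0$ condition (R) holds with all $b_j=0$, and (P) is secured by the choice of $N$.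

\begin{lemma}\label{lem:parity}
Let $G$ be a product of $m$ factors $1-x^d$, each with $d\mid L$, and let $N=2^sL$ with $2^s\ge m+1$. Then $G\mid U_N$ in $\mathbb F_2[x]$; that is, $U_N\in2\mathbb Z[x]+G\,\mathbb Z[x]$.
\end{lemma}

\begin{proof}
The polynomial $(1-x)G$ is a product of $m+1$ factors, each dividing $1-x^L$. So it divides $(1-x^L)^{m+1}$, hence $(1-x^L)^{2^s}$, and the latter is congruent to $1-x^N=(1-x)U_N$ modulo $2$. Cancel $1-x$ in $\mathbb F_2[x]$.
\end{proof}

By \eqref{eq:twoadic}, a power of $2$ that is at least $m+1$ must divide $N$ in any case. Combining the lemma with Proposition~\ref{prop:main} for $r=0$ gives the form needed for Theorem~\ref{thm:A}.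

\begin{corollary}\label{cor:zero}
Let $G$, $m\ge1$, $L$ and $N$ be as in Lemma~\ref{lem:parity}, with $N\ge3$, and assume \eqref{eq:size}. Then $G$ divides some $p\in\mathcal L_{N-1}$, and so $M(N-1)\ge m$.
\end{corollary}

\section{A Vandermonde modulus: proof of Theorem~\ref{thm:A}}\label{sec:vandermonde}

The first modulus to try is $G=(1-x)^m$, which imposes only the conditions we care about. Here $H^2=\binom{2m}m\ge4^m/(2m+1)$, so \eqref{eq:size} forces $N>4^m$, and Corollary~\ref{cor:zero} cannot give more than $\log N/\log4$ zeros. The way out is to ask for more: a multiple of $(1-x)^m$ can have a much smaller norm than $(1-x)^m$. For $m=3$,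
\[
\|(1-x)^3\|_2^2=20,\qquad \|(1-x)^2(1-x^2)\|_2^2=\|1-2x+2x^3-x^4\|_2^2=10 .
\]
The second polynomial is the case $k=3$ of the family below, in which $\log H^2$ grows like $\sqrt m\log m$ rather than like $m$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $k\ge2$ let
\[
G(x)=\prod_{d=1}^{k-1}(1-x^d)^{k-d}.
\]
It is a product of $m=\sum_{d<k}(k-d)=k(k-1)/2$ factors $1-x^d$, and its degree is $D=\sum_{d<k}d(k-d)=k(k^2-1)/6\le k^3$. There are $k-d$ pairs $0\le i<j<k$ with $j-i=d$, so for $|z|=1$
\[
|G(z)|=\prod_{0\le i<j<k}|z^j-z^i|=\bigl|\det(z^{il})_{0\le i,l<k}\bigr| ,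
\]
by the Vandermonde formula for the nodes $1,z,\dots,z^{k-1}$. Hadamard's inequality bounds a determinant by the product of the Euclidean lengths of its rows, each of which is $\sqrt k$ here. Thus $|G(z)|\le k^{k/2}$ and $H^2\le k^k$.

Let $L=\operatorname{lcm}(1,\dots,k-1)$, so $L\le e^{Ck}$ for an absolute constant $C$ by Chebyshev's bound. Let $s\ge0$ be minimal with $N:=2^sL\ge k^{k+40}$, and let $k$ be large. Then $L<k^{k+40}$, so $s\ge1$ and $N<2k^{k+40}$ by minimality; also $2^s=N/L\ge k^{k+40}e^{-Ck}\ge k^2\ge m+1$. Since $\log N\le(k+40)\log k+1\le k^2$,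
\[
2\cdot10^6D^9H^2(\log N)^3\le2\cdot10^6\,k^{27+k+6}\le k^{k+40}\le N ,
\]
which is \eqref{eq:size}. Corollary~\ref{cor:zero} gives $M(N-1)\ge k(k-1)/2$.

Put $n_k=N-1$. From $\log N=(k+40)\log k+O(1)$ we get $\log n_k\sim k\log k$ and $\log\log n_k\sim\log k$, so $k\sim\log n_k/\log\log n_k$. Hence $m\sim\frac12(\log n_k/\log\log n_k)^2$ and $m/\log n_k\sim k/(2\log k)\to\infty$.
\end{proof}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:proof}

Let $G,D,H,N,r,b_j$ be as in the proposition. Since $H^2\ge2$ and $\log N>1$, \eqref{eq:size} gives $N\ge100$ and $N\ge8D$. Put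
\[
W=8D^2\log N\ge1,\qquad\eta=\frac1{10W}\le\frac1{10}.
\]

\subsection{The probability as an integral over a torus}

Let $\mathbb T$ be the group of sequences $\theta=(\theta_j)_{j\ge0}$ in $\mathbb R/\mathbb Z$ with $G\cdot\theta=0$, and $V$ the space of real sequences $f=(f_j)_{j\ge0}$ with $G\cdot f=0$. As $G_D=\pm1$, the equation $G\cdot f=0$ is the integer recurrence $f_{j+D}=-G_D\sum_{i<D}G_if_{j+i}$. So the first $D$ terms are free and determine the rest, which identifies $\mathbb T$ with $(\mathbb R/\mathbb Z)^D$ and $V$ with $\mathbb R^D$. We transport Lebesgue measure to both; on $\mathbb T$ it is a probability measure. We call $f\in V$ a \emph{lift} of $\theta\in\mathbb T$ if $f_j\equiv\theta_j\pmod 1$ for all $j$. It suffices that this holds for $j<D$, because the recurrence has integer coefficients; in particular every $\theta$ has lifts.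

The torus $\mathbb T$ detects divisibility by $G$. For $u\in\mathbb Z[x]$ let $\chi_u(\theta)=e((u\cdot\theta)_0)$. If $u=Gv$ with $v\in\mathbb Z[x]$ then $u\cdot\theta=v\cdot(G\cdot\theta)=0$, so $\chi_u$ depends only on $u$ modulo $G$. Dividing by $G$ in $\mathbb Z[x]$, we may replace $u$ by its remainder $\sum_{i<D}u_i'x^i$, and then $\chi_u(\theta)=\prod_{i<D}e(u'_i\theta_i)$. Hence $\int_{\mathbb T}\chi_u$ is $1$ if $G\mid u$ and $0$ otherwise.

By (P) there is $R\in\mathbb Z[x]$ with $U_N-r\equiv2R\pmod G$. Littlewood polynomials are the polynomials $p=U_N-2S$ with $S=\sum_{j<N}\sigma_jx^j$, $\sigma_j\in\{0,1\}$, and $p-r\equiv2(R-S)$. Since $\mathbb Z[x]/(G)\cong\mathbb Z^D$ has no torsion, $p\equiv r$ if and only if $S\equiv R\pmod G$. Choose the $\sigma_j$ independently at random with $\Pr(\sigma_j=1)=(1-b_j)/2$, so that the coefficient $1-2\sigma_j$ of $p$ has mean $b_j$: on average, $p$ is the real profile. Then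
\begin{equation}\label{eq:prob}
\Pr(S\equiv R)=\int_{\mathbb T}F(\theta)\,d\theta,\qquad F(\theta)=\mathbb E\,\chi_{S-R}(\theta)=e\bigl(-(R\cdot\theta)_0\bigr)\prod_{j<N}\mathbb E\,e(\sigma_j\theta_j).
\end{equation}
We must show that the integral is positive.

\emph{The modulus of $F$.} We have $\mathbb E\,e(\sigma_jt)=\frac{1+b_j}2+\frac{1-b_j}2e(t)$, whose squared modulus is $\frac{1+b_j^2}2+\frac{1-b_j^2}2\cos2\pi t=1-(1-b_j^2)\sin^2\pi t$. Here $1-b_j^2\ge\frac34$, which is where the margin in (R) enters, and $\sin^2\pi t\ge4\|t\|^2$; so the squared modulus is at most $1-3\|t\|^2\le e^{-3\|t\|^2}$. With the \emph{energy} $\mathcal E(\theta)=\sum_{j<N}\|\theta_j\|^2$ this gives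
\begin{equation}\label{eq:decay}
|F(\theta)|\le e^{-\frac32\mathcal E(\theta)} .
\end{equation}

\emph{The argument of $F$.} Let $f\in V$ be a lift of $\theta$. Real multiples of $G$ annihilate $f$, so $2(R\cdot f)_0=(U_N\cdot f)_0-(r\cdot f)_0=\sum_{j<N}(1-b_j)f_j$ by (R). In other words $(R\cdot f)_0=\sum_{j<N}\mathbb E[\sigma_j]f_j$, and the phase in \eqref{eq:prob} exactly centers the variables $\sigma_j$:
\begin{equation}\label{eq:lift}
F(\theta)=\prod_{j<N}\phi_j(f_j),\qquad\phi_j(t)=\mathbb E\,e(tX_j),\qquad X_j=\sigma_j-\mathbb E\,\sigma_j .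
\end{equation}
The variable $X_j$ has mean $0$, variance $(1-b_j^2)/4\le\frac14$ and modulus at most $\frac34$. From $|e^{\mathrm iy}-1-\mathrm iy+y^2/2|\le|y|^3/6$ for real $y$ we get $\phi_j(t)=1-a+\epsilon$ with $a=2\pi^2t^2\,\mathbb E X_j^2\in[0,\pi^2t^2/2]$ and $|\epsilon|\le\frac{(2\pi|t|)^3}6\cdot\frac34\cdot\frac14\le8|t|^3$. For $|t|\le\frac1{10}$ this gives $\operatorname{Re}\phi_j(t)\ge1-(\frac{\pi^2}2+0.8)t^2\ge1-6t^2\ge0.94$ and $|\operatorname{Im}\phi_j(t)|\le8|t|^3$. Since $|\arg z|\le|\operatorname{Im}z|/\operatorname{Re}z$ for $\operatorname{Re}z>0$, and $e^{-7t^2}\le1-7t^2+\frac{49}2t^4\le1-6t^2$,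
\begin{equation}\label{eq:arg}
|\arg\phi_j(t)|\le9|t|^3,\qquad|\phi_j(t)|\ge e^{-7t^2}\qquad(|t|\le\tfrac1{10}).
\end{equation}

The plan is now visible. By \eqref{eq:decay}, points of energy above $W$ contribute at most $e^{-3W/2}$. Points of energy at most $W$ should have $\operatorname{Re}F\ge0$, and a small neighborhood of $0$ should contribute more than $e^{-3W/2}$. The difficulty is the middle statement. The modulus of $F$ depends only on the distances $\|\theta_j\|$, but \eqref{eq:arg} controls the argument only if $\theta$ has a lift in $V$ whose terms $f_j$ are themselves small, and not merely close to integers.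

\subsection{Three small cases}\label{sub:small}

In this subsection $r=0$ and $b_j=0$, so $X_j=\pm\frac12$ and $F(\theta)=\prod_{j<N}\cos\pi f_j$ for any lift $f\in V$. If all $|f_j|<\frac12$ then $F(\theta)>0$; in general the sign of $F(\theta)$ is the parity of the sum of the integers nearest to the $f_j$. For $j<N$ let $v_j\in(-\frac12,\frac12]$ represent $\theta_j$, so $\mathcal E(\theta)=\sum_{j<N}v_j^2$.

\begin{example}\label{ex:one}
Let $G=1-x$. Then $\mathbb T$ and $V$ consist of constant sequences. As $U_N\equiv N\pmod G$, condition (P) says that $N$ is even, and $R=N/2$. We find $F(\theta)=\cos^N\pi v_0\ge0$, a peak of width about $N^{-1/2}$ at $0$, with integral $2^{-N}\binom N{N/2}$.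
\end{example}

\begin{example}\label{ex:two}
Let $G=(1-x)^2$. Then $\theta_j=\alpha+\beta j\bmod1$, and $V$ consists of real arithmetic progressions. Suppose $\mathcal E(\theta)\le W$ and $N>48^2W$; we show that $v_0,\dots,v_{N-1}$ is a real arithmetic progression with small terms. The point is that $\theta$ satisfies the recurrence along every step $d$, so $v_j-2v_{j+d}+v_{j+2d}$ is an integer. Fix $j<N/2$. For $1\le d\le\lfloor N/4\rfloor$ the indices stay below $N$, and $\sum_d(v_{j+d}^2+v_{j+2d}^2)\le2W$. As $\lfloor N/4\rfloor\ge N/8$, some $d$ has $|v_{j+d}|,|v_{j+2d}|\le4\sqrt{W/N}$. For this $d$ the integer has modulus at most $\frac12+12\sqrt{W/N}<1$, so it is $0$, and $|v_j|\le12\sqrt{W/N}$. For $j\ge N/2$ use the steps $-d$. Now $v_j-2v_{j+1}+v_{j+2}$ is an integer of modulus at most $48\sqrt{W/N}<1$, so it vanishes. Hence $F(\theta)=\prod_{j<N}\cos\pi v_j>0$.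
\end{example}

\begin{example}\label{ex:bad}
Let $G=(1-x)^m$ with $2\le m<N$, and let $\theta_j=v_j=(-1)^j2^{-m}$. The shift acts on $v$ as multiplication by $-1$, so $G\cdot v=2^mv$ is a sequence of integers $\pm1$. Thus $\theta\in\mathbb T$ and $\mathcal E(\theta)=N4^{-m}$, but $v$ does not satisfy the recurrence over $\mathbb R$. So the conclusion of Example~\ref{ex:two} fails when $N\le4^mW$, and $4^m$ is within a factor $2m+1$ of $H^2$. This is the source of $H^2$ in \eqref{eq:size}. It also explains why a larger modulus helps: if $G$ has the factor $1+x$, the same $v$ lies in $V$ and is harmless.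
\end{example}

\subsection{Points of low energy have small real lifts}

\begin{lemma}\label{lem:lift}
If $\theta\in\mathbb T$ and $\mathcal E(\theta)\le W$, then $\theta$ has a lift $f\in V$ with $|f_j|=\|\theta_j\|\le\eta$ for all $0\le j<N$.
\end{lemma}

The first half of Example~\ref{ex:two} generalizes directly, with $G(x)\mid G(x^d)$ supplying the recurrences along steps $d$; this is the only use of that hypothesis. The second half does not. To conclude that the integer $(G\cdot v)_j$ vanishes from its size alone, one needs $|v_j|<1/\|G\|_1$, and proving such smallness by the first half would require $N$ to exceed $H^2\|G\|_1^2\ge H^4$. That would cost the constants in both theorems. Instead we use that the integer sequence $g=G\cdot v$ is sparse, because it has small $\ell^2$ norm, and that it inherits a recurrence along most steps $d$, because $G(x)$ and $G(x^d)$ commute.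

\begin{proof}
Let $v_j\in(-\frac12,\frac12]$ represent $\theta_j$ for $j<N$, and put $v_j=0$ for $j\ge N$, so $\sum_jv_j^2\le W$. If $u\in G\,\mathbb Z[x]$ then $u\cdot\theta=0$, so $(u\cdot v)_j\in\mathbb Z$ whenever $j+\deg u<N$. Let $B=\lfloor N/(4D)\rfloor$. Then $B\ge N/(8D)$ since $N\ge8D$, and $Dd\le N/4$ for $1\le d\le B$. By \eqref{eq:size}, $3200D^3W^3H^2=1638400\,D^9H^2(\log N)^3<N$, so
\begin{equation}\label{eq:count}
4D^2WH^2\eta^{-2}=400D^2W^3H^2<\frac N{8D}\le B .
\end{equation}

Let $0\le j<N$. We say that the sign $+$ is \emph{available} at $j$ if $j<3N/4$, and the sign $-$ if $j\ge N/4$. For an available sign and $1\le d\le B$ the indices $j\pm ld$ with $1\le l\le D$ lie in $[0,N)$, and we put $E^\pm_d(j)=\sum_{l=1}^Dv_{j\pm ld}^2$ and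
\begin{align*}
I^+_d(j)&=(G(x^d)\cdot v)_j=G_0v_j+\sum_{l=1}^DG_lv_{j+ld},\\
I^-_d(j)&=(G(x^d)\cdot v)_{j-Dd}=G_Dv_j+\sum_{l=1}^DG_{D-l}v_{j-ld}.
\end{align*}
These are integers because $G\mid G(x^d)$. We record two facts.
\begin{itemize}
\item[(a)] If $E^\pm_d(j)<\eta^2/H^2$, then $I^\pm_d(j)=0$ and $|v_j|<\eta$. Indeed, by the Cauchy--Schwarz inequality the sum over $l$ is less than $H\cdot\eta/H=\eta$ in modulus, and $|G_0|=|G_D|=1$; so $|I^\pm_d(j)|<\frac12+\eta<1$, the integer vanishes, and $|v_j|$ equals the modulus of the sum.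
\item[(b)] At most $DWH^2\eta^{-2}$ values $d\le B$ have $E^\pm_d(j)\ge\eta^2/H^2$. Indeed, for fixed $l$ the map $d\mapsto j\pm ld$ is injective, so $\sum_{d\le B}E^\pm_d(j)\le DW$.
\end{itemize}

\emph{Step 1: $|v_j|<\eta$ for all $j<N$.} Some sign is available at $j$. By (b) and \eqref{eq:count} some $d\le B$ has $E_d^\pm(j)<\eta^2/H^2$, and (a) applies.

\emph{Step 2: $g=G\cdot v$ vanishes on $[0,N-D)$.} On this range $g_j\in\mathbb Z$. Since $g$ is the sum of the shifts $G_i\,x^i\cdot v$, and shifts do not increase the $\ell^2$ norm, $\sum_jg_j^2\le\|G\|_1^2W\le(D+1)H^2W$. So the set $Z$ of $j\in[0,N-D)$ with $g_j\ne0$ has $|Z|\le(D+1)H^2W$.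

Fix $j_0\in[0,N-D)$, and take the sign $+$ if $j_0<N/2$ and the sign $-$ otherwise. This sign is available at each of $j_0,\dots,j_0+D$: in the first case $j_0+D<N/2+N/8$, and in the second case $N/2\le j_0\le j_0+D<N$. Also $j_0\pm ld\in[0,N-D)$ for $1\le l\le D$ and $d\le B$: in the first case $j_0+Dd<3N/4\le N-D$, and in the second case $j_0-Dd\ge N/4$. Discard $d\le B$ if $E^\pm_d(j_0+i)\ge\eta^2/H^2$ for some $0\le i\le D$, or if $j_0\pm ld\in Z$ for some $1\le l\le D$. By (b), and because each $l$ discards at most $|Z|$ values, the number of discarded $d$ is at most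
\[
(D+1)DWH^2\eta^{-2}+D(D+1)H^2W\le4D^2WH^2\eta^{-2}<B .
\]
Take a remaining $d$. By (a), $I^\pm_d(j_0+i)=0$ for $0\le i\le D$, and $g_{j_0\pm ld}=0$ for $1\le l\le D$. For the sign $+$,
\[
0=\sum_{i=0}^DG_iI^+_d(j_0+i)=(G(x^d)\cdot g)_{j_0}=G_0g_{j_0}+\sum_{l=1}^DG_lg_{j_0+ld}=G_0g_{j_0},
\]
and for the sign $-$,
\[
0=\sum_{i=0}^DG_iI^-_d(j_0+i)=(G(x^d)\cdot g)_{j_0-Dd}=G_Dg_{j_0}+\sum_{l=1}^DG_{D-l}g_{j_0-ld}=G_Dg_{j_0}.
\]
In both cases $g_{j_0}=0$.

\emph{Step 3.} Let $f\in V$ have $f_i=v_i$ for $i<D$; it is a lift of $\theta$. By Step 2, $v$ obeys the same recurrence as $f$ up to index $N-1$, so $f_j=v_j$ for $j<N$. Step 1 gives the bound.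
\end{proof}

\subsection{The main term}

Let $\mathfrak M=\{\theta\in\mathbb T:\mathcal E(\theta)\le W\}$. For $\theta\in\mathfrak M$ take $f$ as in Lemma~\ref{lem:lift}. By \eqref{eq:lift} and \eqref{eq:arg} the arguments of the factors of $F(\theta)$ add up to at most $9\sum_{j<N}|f_j|^3\le9\eta W<1$ in modulus, which is the reason for the choice of $\eta$. Hence
\begin{equation}\label{eq:positive}
\operatorname{Re}F(\theta)\ge\cos(1)\,|F(\theta)|\ge\tfrac12|F(\theta)|\qquad(\theta\in\mathfrak M).
\end{equation}

Let $\mathcal K=\{f\in V:|f_j|\le N^{-1/2}\text{ for all }j<N\}$. In the coordinates $f_0,\dots,f_{D-1}$ it lies in a cube of side $2N^{-1/2}<1$, so reduction modulo $1$ maps it injectively and measure-preservingly into $\mathbb T$. Its image has energy at most $1\le W$, so it lies in $\mathfrak M$, and there $|F|\ge e^{-7\sum_{j<N}f_j^2}\ge e^{-7}$ by \eqref{eq:arg}, as $N^{-1/2}\le\frac1{10}$.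

To bound the volume of $\mathcal K$ from below we need to know how fast a solution of the recurrence can grow from its initial values; here we use that the roots of $G$ lie on the unit circle. Write $x^j=GY_j+\sum_{i<D}c_{ji}x^i$. Applying both sides to $f\in V$ gives $f_j=\sum_{i<D}c_{ji}f_i$. For $j<D$ we have $|c_{ji}|\le1$. For $D\le j<N$, the quotient $Y_j$ is the polynomial part of the expansion at infinity
\[
\frac{x^j}{G(x)}=\pm x^{j-D}\prod_\rho\Bigl(1-\frac\rho x\Bigr)^{-1},
\]
where $\rho$ runs over the $D$ roots of $G$ with multiplicity. The coefficient of $x^{j-D-l}$ is, up to sign, a sum of $\binom{l+D-1}{D-1}$ monomials in the $\rho$, each of modulus $1$; for $0\le l\le j-D$ this is at most $N^D$. The coefficients of $G$ are at most $\binom Di\le2^D$ in modulus. Since $-c_{ji}$ is the coefficient of $x^i$ in $GY_j$, we get $|c_{ji}|\le(D+1)2^DN^D\le(4N)^D$, and so $|f_j|\le D(4N)^D\max_{i<D}|f_i|\le(8N)^D\max_{i<D}|f_i|$ for all $j<N$. Thus $\mathcal K$ contains the cube $|f_i|\le N^{-1/2}(8N)^{-D}$ $(i<D)$, and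
\[
\operatorname{vol}\mathcal K\ge(8N)^{-D(D+\frac12)}\ge(8N)^{-2D^2}\ge N^{-4D^2}.
\]
The threshold $W$ was chosen so that $e^{-3W/2}=N^{-12D^2}$ is much smaller than this. By \eqref{eq:prob}, by \eqref{eq:positive} on $\mathfrak M$ and by \eqref{eq:decay} off $\mathfrak M$,
\[
\Pr(S\equiv R)=\operatorname{Re}\int_{\mathbb T}F\ \ge\ \tfrac12e^{-7}N^{-4D^2}-N^{-12D^2}>0 ,
\]
because $N^{8D^2}\ge100^8>2e^7$. Some choice of the $\sigma_j$ therefore has $S\equiv R$, and $p=U_N-2S$ is the required polynomial. This proves Proposition~\ref{prop:main}. \qed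

\section{The sharp constant: proof of Theorem~\ref{thm:B}}\label{sec:sharp}

By Corollary~\ref{cor:upper} it remains to prove that the upper limit is at least $1$.

\subsection{Fej\'er weights}

To see what the Vandermonde choice gives away, consider a general product $G=\prod_{d<K}(1-x^d)^{w_d}$. Its norm is controlled by a nonnegative cosine polynomial.

\begin{lemma}\label{lem:norm}
Let $w_1,\dots,w_{K-1}\ge0$ be integers with sum $m$, and let $w_0$ be real with
\[
T(\alpha):=w_0+2\sum_{d<K}w_d\cos2\pi d\alpha\ge0\quad\text{for all real }\alpha .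
\]
Then $G=\prod_{d<K}(1-x^d)^{w_d}$ satisfies $\log\|G\|_2\le m(1-\rho)+\frac{w_0}2\log\frac1{1-\rho}$ for $0<\rho<1$.
\end{lemma}

\begin{proof}
For $|w|=1$ we have $|1-\rho w|^2=(1-\rho)^2+\rho|1-w|^2\ge\bigl(\frac{(1-\rho)^2}4+\rho\bigr)|1-w|^2=\bigl(\frac{1+\rho}2\bigr)^2|1-w|^2$, using $|1-w|\le2$. As $\log\frac2{1+\rho}\le\frac{1-\rho}{1+\rho}\le1-\rho$, this gives
\[
\log|1-w|\le(1-\rho)+\log|1-\rho w|=(1-\rho)-\sum_{k\ge1}\frac{\rho^k}k\operatorname{Re}w^k .
\]
Apply this to $w=e(d\alpha)$ and sum with weights $w_d$: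
\[
\log|G(e(\alpha))|\le m(1-\rho)-\sum_{k\ge1}\frac{\rho^k}k\cdot\frac{T(k\alpha)-w_0}2\le m(1-\rho)+\frac{w_0}2\log\frac1{1-\rho}.
\]
Finally $\|G\|_2\le\max_{|z|=1}|G(z)|$.
\end{proof}

The Fej\'er identity
\begin{equation}\label{eq:fejer}
1+2\sum_{d<K}\Bigl(1-\frac dK\Bigr)\cos2\pi d\alpha=\frac1K\Bigl|\sum_{j<K}e(j\alpha)\Bigr|^2\ge0
\end{equation}
suggests the weights $w_d\approx w_0(1-d/K)$, for which $m\approx w_0K/2$ and, with $\rho=1-1/K$, $\log H^2\le(1+o(1))w_0\log K$. The height $w_0$ and the range $K$ are subject to different constraints. The size condition \eqref{eq:size} limits the height to about $\log N/\log K$. The parity condition, through Lemma~\ref{lem:parity}, limits the range by $\psi(K-1)\le\log N$, that is, $K$ at most about $\log N$. The Vandermonde weights $k-d$ tie the two together, $w_0=K=k$, and leave most of the permitted range unused. With $Q\approx\log N$, the choice $K=Q$ would give $m\approx Q^2/(2\log Q)$. To reach the constant $1$ we take $K=2Q$, beyond what parity allows, and repair the damage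 afterward.

Fix $0<\varepsilon<\frac14$ and let $Q\to\infty$ through the integers. ``Large'' means $Q\ge Q_0(\varepsilon)$, and $o(\cdot)$ refers to $Q\to\infty$ with $\varepsilon$ fixed. Put
\[
\lambda=\frac{(1-\varepsilon)Q}{\log Q},\qquad\mu_d=\lambda\Bigl(1-\frac d{2Q}\Bigr)\quad(1\le d<2Q).
\]
The $\mu_d$ must be rounded to integers. The trivial bound for the resulting change in the cosine polynomial is of order $Q$, larger than the height $\lambda$; random rounding makes it $o(\lambda/\log Q)$.

\begin{lemma}\label{lem:weights}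
For large $Q$ there are integers $w_d\ge0$ with $|w_d-\mu_d|<1$ and
\begin{equation}\label{eq:round}
\Bigl|\sum_{d<2Q}(w_d-\mu_d)\cos2\pi d\alpha\Bigr|\le3\sqrt{Q\log Q}\quad\text{for all real }\alpha .
\end{equation}
\end{lemma}

\begin{proof}
Choose $w_d\in\{\lfloor\mu_d\rfloor,\lceil\mu_d\rceil\}$ independently with mean $\mu_d$, and let $\Delta(\alpha)$ be the sum in \eqref{eq:round}. Hoeffding's inequality states that a sum of $n$ independent mean-zero variables, each confined to an interval of length at most $1$, exceeds $y$ in modulus with probability at most $2e^{-2y^2/n}$. With $n=2Q-1$ and $y=2\sqrt{Q\log Q}$ this is at most $2e^{-y^2/Q}=2Q^{-4}$. So with probability at least $1-2Q^{-2}>0$ we have $|\Delta|\le y$ at all $Q^2$ points $\alpha=i/Q^2$, $0\le i<Q^2$. Since $\Delta$ has period $1$ and $|\Delta'|\le2\pi\sum_{d<2Q}d\le4\pi Q^2$, moving to the nearest grid point changes $\Delta$ by at most $2\pi\le\sqrt{Q\log Q}$.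
\end{proof}

Fix such $w_d$, and let
\[
G=\prod_{d<2Q}(1-x^d)^{w_d},\qquad m=\sum_{d<2Q}w_d,\qquad w_0=\lambda+6\sqrt{Q\log Q}.
\]
By \eqref{eq:fejer} with $K=2Q$ and \eqref{eq:round}, $T(\alpha)\ge0$ for all $\alpha$. Since $\sum_d\mu_d=\lambda(Q-\frac12)$, \eqref{eq:round} at $\alpha=0$ gives
\begin{equation}\label{eq:m}
m\sim(1-\varepsilon)\frac{Q^2}{\log Q}.
\end{equation}
For large $Q$ we thus have $1\le m\le Q^2$, $G$ is admissible, and $D=\deg G\le2Qm\le Q^4$. Lemma~\ref{lem:norm} with $\rho=1-1/Q$ gives
\begin{equation}\label{eq:H}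
\log H\le\frac mQ+\frac{w_0}2\log Q=\frac{1-\varepsilon}2Q+o(Q).
\end{equation}

\subsection{The length $N$ and the bad primes}

Let $L$ be the least common multiple of all integers up to $Q$ and all prime powers $\ell^a\le2Q$ with $a\ge2$. For each prime $\ell$ at most one power of $\ell$ lies in $(Q,2Q]$, and if its exponent is at least $2$ then $\ell\le\sqrt{2Q}$. Hence $\log L=\psi(Q)+O(\sqrt Q\log Q)\sim Q$. Let $2^s$ be the least power of $2$ that is at least $m+1$, and $N=2^sL$. As $2^s\le2(m+1)$,
\begin{equation}\label{eq:N}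
\log N\sim Q .
\end{equation}
By \eqref{eq:H} and $D\le Q^4$ the right side of \eqref{eq:size} is at most $e^{(1-\varepsilon+o(1))Q}$, so \eqref{eq:size} holds for large $Q$.

Every $d<2Q$ divides $L$ unless $d$ is a prime in $(Q,2Q)$. Indeed, this is clear from the definition if $d\le Q$ or $d=\ell^a$ with $a\ge2$; and if $d$ has two distinct prime factors, each of its maximal prime power factors is at most $d/2<Q$. This is what singles out the range $2Q$: only primes fail the parity test. Call a prime $q\in(Q,2Q)$ \emph{bad} if $w_q\ge1$. A bad $q$ divides no $d<2Q$ other than $q$. Using $1-x^q=(1-x)\Phi_q$, write $G=G_aG_b$ with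
\[
G_a=\prod_{d\text{ not bad}}(1-x^d)^{w_d}\prod_{q\text{ bad}}(1-x)^{w_q},\qquad G_b=\prod_{q\text{ bad}}\Phi_q^{w_q}.
\]
Then $G_a$ is a product of $m$ factors $1-x^d$ with $d\mid L$ and $q\nmid d$ for all bad $q$. Three consequences will be used: $(1-x)^m\mid G_a$; by Lemma~\ref{lem:parity}, $G_a\mid U_N$ in $\mathbb F_2[x]$; and $G_a$ does not vanish at primitive $q$th roots of unity for bad $q$, so $G_a$ and $G_b$ have no common root.

\subsection{The residue class}

A bad prime $q$ does not divide $N$, so by Proposition~\ref{prop:boyd} no $p\in\mathcal L_{N-1}$ is divisible by $\Phi_q$, and the class $r=0$ is excluded. We only need $G_a\mid p$, but our norm bound is for $G$ and not for $G_a$. So we apply Proposition~\ref{prop:main} to $G$ with a class $r\in G_a\mathbb Z[x]$ that satisfies $r\equiv U_N\pmod2$. Condition (R) is now a real constraint: at a primitive $q$th root of unity $\zeta$ it implies $|r(\zeta)|=|\sum_jb_j\zeta^j|\le N/2$. As in Section~\ref{sec:upper}, the geometric mean of the numbers $|r(\zeta^a)|$,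 $1\le a<q$, is at least $q^{m/(q-1)}$, and by \eqref{eq:m} this is at most $e^{(1-\varepsilon+o(1))Q}$, just below $N$. This is the inequality of Proposition~\ref{prop:boyd} read backward, and it is why the two bounds meet. There is room only if all the values $|r(\zeta^a)|$ are comparable to the geometric mean. The polynomial $(1-x)^m$ itself fails badly, being at least $3^{m/2}$ in modulus at the $q$th root of unity nearest to $-1$. We therefore use a multiple of it that is balanced over the conjugates. For bad $q$ let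
\[
t_q=\Bigl\lceil\frac m{q-1}\Bigr\rceil,\qquad E_q=\prod_{i=1}^{q-1}(1-x^i)^{t_q}.
\]
Then $(1-x)^m\mid E_q$, and $E_q(\zeta)=\Phi_q(1)^{t_q}=q^{t_q}$ for every primitive $q$th root of unity $\zeta$.

\begin{lemma}\label{lem:class}
There is $r\in G_a\mathbb Z[x]$ with $r\equiv U_N\pmod2$ such that, for each bad $q$,
\[
r\equiv E_qy_q\pmod{\Phi_q^{w_q}}\ \text{ in }\mathbb R[x],\qquad y_q=\sum_{i<q-1}\ \sum_{l<w_q}y_{il}\,x^i\Phi_q^l,
\]
with real coefficients $|y_{il}|\le1$.
\end{lemma}

\begin{proof}
Two elements of a commutative ring are \emph{comaximal} if they generate the unit ideal. If $u,v$ are comaximal then so are $u^j,v^k$, as one sees by expanding $(\alpha u+\beta v)^{j+k-1}=1$. Let $q$ be prime and $q\nmid d$. Choose $c,d'\ge1$ with $dd'=1+cq$. Then $U_d(x)U_{d'}(x^d)=U_{dd'}(x)=1+xU_{cq}(x)$ and $\Phi_q=U_q\mid U_{cq}$, so $U_d$ and $\Phi_q$ are comaximal in $\mathbb Z[x]$. This has two consequences. The polynomials $\Phi_q^{w_q}$, for distinct bad $q$, are pairwise comaximal, so the Chinese remainder theorem applies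 to them in $\mathbb Z[x]$. And $G_a=(1-x)^mJ$, where $J$ is a product of polynomials $U_d$ with $q\nmid d$, so $J$ is invertible in $\mathbb Z[x]/(\Phi_q^{w_q})$ for each bad $q$.

Write $E_q=(1-x)^mE_q'$ with $E'_q\in\mathbb Z[x]$. Given any $B_q\in\mathbb Z[x]$, one for each bad $q$, there is $A'\in\mathbb Z[x]$ with $A'\equiv J^{-1}E'_qB_q\pmod{\Phi_q^{w_q}}$ for all bad $q$, and multiplying by $G_a$ gives
\begin{equation}\label{eq:crt}
G_aA'\equiv E_qB_q\pmod{\Phi_q^{w_q}}\quad\text{for all bad }q .
\end{equation}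

Let $A\in\mathbb Z[x]$ satisfy $G_aA\equiv U_N\pmod2$. As $E_q$ has no root in common with $\Phi_q$, it is invertible in $\mathbb R[x]/(\Phi_q^{w_q})$, so $G_aA\equiv E_qy_q^0$ for a real polynomial $y_q^0$ of degree less than $w_q(q-1)$. The polynomials $x^i\Phi_q^l$ with $i<q-1$, $l<w_q$ are monic with integer coefficients, one of each degree below $w_q(q-1)$, so they form a basis of the real polynomials of degree less than $w_q(q-1)$. Shifting each coordinate of $y^0_q$ by an even integer, we find $B_q\in\mathbb Z[x]$ such that $y_q=y_q^0+2B_q$ has all coordinates in $[-1,1]$. With $A'$ as in \eqref{eq:crt}, $r=G_a(A+2A')$ has all the required properties.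
\end{proof}

\subsection{The real profile}

It remains to verify (R) for this $r$. We do not construct the $b_j$; duality reduces their existence to an inequality on the space $V$ of real solutions of $G\cdot f=0$.

\begin{lemma}\label{lem:dual}
Condition \textup{(R)} holds if
\begin{equation}\label{eq:dual}
|(r\cdot f)_0|\le\tfrac12\sum_{j<N}|f_j|\qquad\text{for all }f\in V .
\end{equation}
\end{lemma}

\begin{proof}
Since $N\ge D$, the map $f\mapsto(f_j)_{j<N}$ embeds $V$ in $\mathbb R^N$. By \eqref{eq:dual} the functional $f\mapsto(r\cdot f)_0$ has norm at most $\frac12$ for the $\ell^1$ norm. The Hahn--Banach theorem extends it to $\mathbb R^N$ with the same norm, and a functional $(y_j)\mapsto\sum_jb_jy_j$ on $(\mathbb R^N,\ell^1)$ has norm $\max_j|b_j|$. So there are $|b_j|\le\frac12$ with $\sum_{j<N}b_jf_j=(r\cdot f)_0$ on $V$. Let $u$ be the remainder of $\sum_jb_jx^j-r$ modulo $G$. Then $\sum_{i<D}u_if_i=0$ for arbitrary initial values $f_0,\dots,f_{D-1}$, so $u=0$.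
\end{proof}

Recall the structure of solutions of a linear recurrence whose characteristic polynomial $G$ has nonzero roots: every $f\in V$ has the form
\[
f_j=\sum_\zeta\zeta^jP_\zeta(j),
\]
where $\zeta$ runs over the distinct roots of $G$ and $P_\zeta\in\mathbb C[x]$ has degree less than the multiplicity $m_\zeta$ of $\zeta$. The component $\zeta^jP_\zeta(j)$ is annihilated by $(x-\zeta)^{m_\zeta}$, since $x-\zeta$ sends it to $\zeta^{j+1}(P_\zeta(j+1)-P_\zeta(j))$, lowering the degree. Each factor $1-x^d$ has simple roots, so $m_\zeta\le m$. Put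
\[
\Gamma(f)=\max_\zeta\ \sup_{[0,N]}|P_\zeta|,\qquad\kappa=\frac{4m^2}N .
\]
We prove \eqref{eq:dual} by comparing both sides with $\Gamma(f)$. The common ingredient is that the $P_\zeta$ vary slowly. Markov's inequality states that a real polynomial $P$ of degree at most $m$ satisfies $\sup_I|P'|\le\frac{2m^2}{|I|}\sup_I|P|$ on an interval $I$; it extends to complex $P$ by applying it to $\operatorname{Re}(cP)$ with $|c|=1$. Iterating,
\begin{equation}\label{eq:markov}
\sup_{[0,N]}|P^{(k)}|\le(\kappa/2)^k\sup_{[0,N]}|P|\qquad(k\ge0).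
\end{equation}
If $P$ were constant, a polynomial $u$ would act on $\xi^jP$ as multiplication by $u(\xi)$. The next lemma shows that for slowly varying $P$ only the size of $u$ very near $\xi$ matters.

\begin{lemma}\label{lem:local}
Let $P,u\in\mathbb C[x]$ with $\deg P\le m$, let $|\xi|=1$ and $x_0\in[0,N]$. Then
\[
\Bigl|\sum_ju_j\xi^jP(x_0+j)\Bigr|\le2\max_{|\tau|=\kappa}|u(\xi e^\tau)|\cdot\sup_{[0,N]}|P| .
\]
\end{lemma}

\begin{proof}
Expand the entire function $u(\xi e^\tau)=\sum_kc_k\tau^k$, where $c_k=\sum_ju_j\xi^jj^k/k!$. By Taylor's formula for $P$ at $x_0$, the sum on the left equals $\sum_kc_kP^{(k)}(x_0)$. Cauchy's estimate gives $|c_k|\le\kappa^{-k}\max_{|\tau|=\kappa}|u(\xi e^\tau)|$. Now use \eqref{eq:markov} and $\sum_k2^{-k}=2$.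
\end{proof}

By \eqref{eq:N} and $m\le Q^2$, we have $\kappa=e^{-(1+o(1))Q}$; in particular $\kappa\le Q^{-5}$ for large $Q$. We also use $|e^w-1|\le e^{|w|}-1\le2|w|$ for $|w|\le1$.

The right side of \eqref{eq:dual} could be small compared with $\Gamma(f)$ only if the components cancel one another. To rule this out, we isolate one frequency $\zeta$ by averaging $\zeta^{-j}f_j$ over a window of length $h$, long enough for the other frequencies to average out and short enough for $P_\zeta$ to be nearly constant.

\begin{lemma}\label{lem:amplitude}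
For large $Q$ and all $f\in V$, $\ \Gamma(f)\le\dfrac{32m^2}N\displaystyle\sum_{j<N}|f_j|$.
\end{lemma}

\begin{proof}
Write $\Gamma=\Gamma(f)$. The roots of $G$ are roots of unity of order less than $2Q$, and there are at most $\sum_{d<2Q}d\le4Q^2$ of them. For roots $\zeta'\ne\zeta$, the quotient $\xi=\zeta'/\zeta\neq1$ is a root of unity of order less than $4Q^2$, so $|1-\xi|\ge1/Q^2$. Let $h=\lfloor\sqrt N\rfloor$ and let $x_0$ be an integer in $[0,N-h]$. Then
\[
\frac1h\sum_{j<h}\zeta^{-(x_0+j)}f_{x_0+j}=\frac1h\sum_{j<h}P_\zeta(x_0+j)+\sum_{\zeta'\ne\zeta}\xi^{x_0}\,\frac1h\sum_{j<h}\xi^jP_{\zeta'}(x_0+j).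
\]
By \eqref{eq:markov} with $k=1$, the first term on the right differs from $P_\zeta(x_0)$ by at most $2hm^2\Gamma/N$. For the others apply Lemma~\ref{lem:local} with $u=U_h/h$. For $|\tau|=\kappa$ and large $Q$ we have $h\kappa\le1$ and $|1-\xi e^\tau|\ge|1-\xi|-2\kappa\ge1/(2Q^2)$, so
\[
|u(\xi e^\tau)|=\frac1h\Bigl|\frac{1-\xi^he^{h\tau}}{1-\xi e^\tau}\Bigr|\le\frac{(1+e)\,2Q^2}h\le\frac{8Q^2}h .
\]
The sum over $\zeta'$ is therefore at most $4Q^2\cdot2\cdot8Q^2\Gamma/h$, and
\[
|P_\zeta(x_0)|\le\frac1h\sum_{j<h}|f_{x_0+j}|+\nu\Gamma,\qquad\nu=\frac{2hm^2}N+\frac{64Q^4}h .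
\]
Sum over the $N-h+1\le N$ values of $x_0$; each index below $N$ lies in at most $h$ windows, so
\[
\sum_{0\le x_0\le N-h}|P_\zeta(x_0)|\le\sum_{j<N}|f_j|+N\nu\Gamma .
\]
Choose $\zeta$ and $x^*\in[0,N]$ with $|P_\zeta(x^*)|=\Gamma$. There is an interval in $[0,N]$ of length $N/(4m^2)\le N/2$ with endpoint $x^*$, and on it $|P_\zeta|\ge\Gamma/2$ because $|P'_\zeta|\le2m^2\Gamma/N$. The interval contains at least $N/(4m^2)-1$ integers, of which at most $h$ exceed $N-h$; for large $Q$ at least $N/(8m^2)$ remain. Hence $\Gamma N/(16m^2)\le\sum_{j<N}|f_j|+N\nu\Gamma$. Since $\nu=e^{-(\frac12+o(1))Q}\le1/(32m^2)$ for large $Q$, the lemma follows.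
\end{proof}

\begin{lemma}\label{lem:profile}
For large $Q$, the polynomial $r$ of Lemma~\ref{lem:class} satisfies \eqref{eq:dual}.
\end{lemma}

\begin{proof}
Let $f\in V$ and split $(r\cdot f)_0$ into the contributions of the components $\zeta^jP_\zeta(j)$. If $\zeta$ is a root of $G_a$, its multiplicity in $G_a$ is $m_\zeta$, since $G_b(\zeta)\ne0$; so the component is annihilated by $G_a$, hence by $r$. Otherwise $\zeta$ is a primitive $q$th root of unity for a bad $q$, and $m_\zeta=w_q$. The component is then annihilated by $\Phi_q^{w_q}$, so $r$ may be replaced by $u=E_qy_q$, and the contribution is $\sum_ju_j\zeta^jP_\zeta(j)$. We bound $u(\zeta e^\tau)$ for $|\tau|=\kappa\le Q^{-5}$, with $q<2Q$ and $Q$ large.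

For $1\le i<q$ we have $|1-\zeta^ie^{i\tau}|\le|1-\zeta^i|+2q\kappa\le|1-\zeta^i|(1+q^2\kappa)$, as $|1-\zeta^i|\ge4/q$. Since $t_q(q-1)\le m+q$ and $q^2\kappa(m+q)\le8/Q\le\log2$,
\[
|E_q(\zeta e^\tau)|\le q^{t_q}(1+q^2\kappa)^{m+q}\le2q^{t_q}.
\]
Next, $\sum_{i<q}\zeta^i=0$ gives $|\Phi_q(\zeta e^\tau)|=\bigl|\sum_{i<q}\zeta^i(e^{i\tau}-1)\bigr|\le2q^2\kappa\le1$, and $|e^{i\tau}|\le e^{q\kappa}\le2$ for $i<q$. So each of the fewer than $qw_q$ terms of $y_q(\zeta e^\tau)$ is at most $2$ in modulus. By Lemma~\ref{lem:local} with $x_0=0$ and $\xi=\zeta$, the contribution of $\zeta$ is at most $2\cdot2q^{t_q}\cdot2qw_q\,\Gamma(f)$. There are $q-1$ such $\zeta$ for each bad $q$, so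
\[
|(r\cdot f)_0|\le\Gamma(f)\sum_{q\text{ bad}}8q^{t_q+2}w_q .
\]
Since $\log y/(y-1)$ is decreasing and $q\ge Q+1$, we have $q^{t_q}\le q\cdot q^{m/(q-1)}\le2Q\exp(m\log(Q+1)/Q)$. With $q^2\le4Q^2$, $\sum_qw_q\le m$ and Lemma~\ref{lem:amplitude},
\[
|(r\cdot f)_0|\le64Q^3m\,\exp\Bigl(\frac{m\log(Q+1)}Q\Bigr)\frac{32m^2}N\sum_{j<N}|f_j| .
\]
The factor in front of the sum does not depend on $f$, and by \eqref{eq:m} and \eqref{eq:N} it equals $e^{(1-\varepsilon+o(1))Q}\,e^{-(1+o(1))Q}=e^{-(\varepsilon+o(1))Q}\le\frac12$ for large $Q$.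
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For large $Q$ the polynomial $G$ is admissible and \eqref{eq:size} holds. The polynomial $r$ of Lemma~\ref{lem:class} satisfies (P) because $r\equiv U_N\pmod2$, and (R) by Lemmas~\ref{lem:dual} and~\ref{lem:profile}. Proposition~\ref{prop:main} gives $p\in\mathcal L_{N-1}$ with $p\equiv r\pmod G$. Since $G_a$ divides both $r$ and $G$, it divides $p$, and so $(x-1)^m\mid p$. By \eqref{eq:m} and \eqref{eq:N}, with $n=N-1$,
\[
\frac{M(n)\log\log n}{\log^2n}\ge\frac{m\log\log n}{\log^2n}\longrightarrow1-\varepsilon\qquad(Q\to\infty).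
\]
As $\varepsilon\in(0,\frac14)$ is arbitrary, the upper limit in the theorem is at least $1$, and by Corollary~\ref{cor:upper} it is at most $1$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{oldproblems}
\emph{Some Old Problems on Polynomials with Integer Coefficients},
\texttt{http://www.cecm.sfu.ca/personal/pborwein/PAPERS/P141.pdf}.

\end{thebibliography}
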